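# Two-colored posets: a Fibonacci lower bound and why $f(w)$ is not $O(w)$

## 1. Three parallel chains, stacked and tripled

All posets are finite. The *width* of a poset is the largest size of an antichain in it. A *subposet* is a subset with the inherited order, and a *copy* of $P$ in $Q$ is a subposet of $Q$ isomorphic to $P$. A *two-coloring* gives each point one of two colors, red or blue; a subposet is *monochromatic* if its points all have the same color.

Let $P$ consist of two chains $u_1<u_2$ and $v_1<v_2$ with no relation between them. How wide must $Q$ be in order that every two-coloring of $Q$ contains a monochromatic copy of $P$?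

Width $2$ is not enough. By Dilworth's theorem a poset of width $2$ is the union of two chains; color one red and the other blue. Every monochromatic set is then a chain, and $P$ is not a chain.

Width $3$ is enough. Let $Q$ be three pairwise unrelated chains of three points each. In each chain two of the three points share a color. So each chain contains a monochromatic $2$-chain, and two of the three chains do so in the same color. These two $2$-chains form a monochromatic copy of $P$.

Now build on this. Let $X$ be two copies of $P$ stacked, every point of the first below every point of the second. Stack three copies of the nine-point $Q$. Each floor contains a monochromatic $P$, and two floors agree in color, so we get a monochromatic $X$, and the width is still $3$. Stacking is free.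

Next, put two copies of $X$ side by side, with no relations between them. This poset has width $4$. Three unrelated copies of the stacked host contain a monochromatic version of it, because each contains a monochromatic $X$ and two of the three colors agree. This host has width $9$. On the other side, width $6$ is not enough: split a poset of width $6$ into six chains, color three red and three blue, and no monochromatic $4$-antichain exists.

So for this width-$4$ poset the cost lies between $7$ and $9$. If we keep alternating "stack" and "two side by side", each round doubles the width of the target, while our host triples in width. Is the cost of a round really more than doubling?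

Here is the general question. For $w\ge1$ let $f(w)$ be the least integer such that for every poset $\mathbf P$ of width $w$ there is a poset $\mathbf Q$ of width $f(w)$ such that every two-coloring of $\mathbf Q$ has a monochromatic subposet isomorphic to $\mathbf P$. *Is there a constant $c$ with $f(w)\le cw$ for all $w$?*

The elementary bounds are $2w-1\le f(w)\le w^2$. For the lower bound, a poset of width at most $2w-2$ is a union of $2w-2$ chains; color $w-1$ of them red and the rest blue, and no monochromatic $w$-antichain remains. For the upper bound, given $\mathbf P=(X,P)$ of width $w$, order $X\times X$ by $(x,x')\le(y,y')$ iff $x<y$, or $x=y$ and $x'\le y'$. In an antichain the first coordinates form an antichain of $\mathbf P$, and over each first coordinate so do the second coordinates; hence the width is $w^2$. If for some $x$ the whole fiber $\{x\}\times X$ is red, it is a red copy of $\mathbf P$. Otherwise each fiber has a blue point $(x,g(x))$, and these points form a blue copy of $\mathbf P$.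

Two stronger lower bounds are quoted with the problem (http://people.math.gatech.edu/%7Etrotter/papers/110.pdf): Kierstead and Trotter proved $f(w)>2w-1$ for all sufficiently large $w$, and Kierstead subsequently proved $f(w)>5w/2$ for all sufficiently large $w$. Both are compatible with $f(w)=O(w)$. We shall prove that $f(w)\ne O(w)$.

## 2. The posets $B_r(N)$ and the Fibonacci bound

**Notation.** $u\parallel v$ means that $u$ and $v$ are incomparable. For sets, $A\ll B$ means $a<b$ for all $a\in A$, $b\in B$, and $A\parallel B$ means $a\parallel b$ for all $a\in A$, $b\in B$. An interval is $[x,y]=\{z:x\le z\le y\}$. The *convex hull* of $Y$ is $\mathrm{conv}(Y)=\{z:u\le z\le v\text{ for some }u,v\in Y\}$; it is convex. If $Y\parallel Y'$ then $\mathrm{conv}(Y)\parallel\mathrm{conv}(Y')$: from $z\le z'$ with $z\in\mathrm{conv}(Y)$, $z'\in\mathrm{conv}(Y')$ we would get $u\le z\le z'\le v'$ with $u\in Y$, $v'\in Y'$, and symmetrically for $z'\le z$. We put $[m]=\{1,\dots,m\}$. Fibonacci numbers are normalized by $F_1=F_2=1$.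

**Definition ($B_r(N)$ and $X_r(N)$).** Let $N\ge1$. $B_1(N)$ is one point. $X_r(N)$ is the series sum of $N$ copies of $B_r(N)$, that is, the copies are stacked as $G_1\ll\dots\ll G_N$. $B_{r+1}(N)$ is the disjoint union of two copies of $X_r(N)$ with no relations between them. The sets $G_1,\dots,G_N$ are called the *blocks* of $X_r(N)$.

For example, $X_1(2)$ is a $2$-chain, $B_2(2)$ is the poset $P$ of Section 1, $X_2(2)$ is the stack $X$, and $B_3(2)$ is the width-$4$ poset there. A stack has the maximum of the widths, a disjoint union has their sum, so $B_r(N)$ and $X_r(N)$ have width $2^{r-1}$. By induction on $r$, for $N\le N'$ we have (up to isomorphism)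
$$B_r(N)\subseteq B_r(N'),\qquad B_r(N)\subseteq X_r(N)\subseteq X_r(N').\tag{2.1}$$
In particular any $n\le N$ blocks of a copy of $X_r(N)$ contain a copy of $X_r(n)$.

**Monotonicity.** A coloring with no red $B_r(N)$ has no red $B_r(N')$ for $N'\ge N$. If every red copy of $X_r(N)$ has a certain structure in its convex hull, so does every red copy of $X_r(N')$ with $N'\ge N$, since it contains a copy of $X_r(N)$, whose hull is smaller. The same holds for blue. So the parameter $N$ may always be increased.

**Theorem A.** For all $r,s\ge1$ there is $N=N(r,s)$ such that every poset of width at most $F_{r+s}-1$ has a red/blue coloring with no red $B_r(N)$ and no blue $B_s(N)$.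

**Theorem B.** If $w\ge2^{d-1}$ then $f(w)\ge F_{2d}$. Hence $f(w)\ge\frac1{\sqrt5}(w^{\gamma}-1)$ for all $w\ge1$, where $\gamma=2\log_2\frac{1+\sqrt5}2\approx1.388$, and $f(w)\ne O(w)$.

**Proof of Theorem B from Theorem A.** Let $w\ge 2^{d-1}$, and let $\mathbf P$ be the series sum of $B_d(N(d,d))$ and an antichain of size $w$; its width is $w$. By Theorem A with $r=s=d$, every poset of width at most $F_{2d}-1$ has a two-coloring with no monochromatic $B_d(N(d,d))$, hence with no monochromatic $\mathbf P$. So $f(w)\ge F_{2d}$. Now let $w\ge1$ be arbitrary and choose $d\ge 1$ with $2^{d-1}\le w<2^d$. Put $\varphi=\frac{1+\sqrt5}2$, so that $\varphi^{2}=2^{\gamma}$. By Binet's formula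
$$F_{2d}=\frac{\varphi^{2d}-\varphi^{-2d}}{\sqrt5}\ge\frac{(2^d)^{\gamma}-1}{\sqrt5}\ge\frac{w^{\gamma}-1}{\sqrt5}.$$
Since $\gamma>1$, no bound $f(w)\le cw$ can hold for all $w$. $\square$

For instance $f(4)\ge F_6=8$, $f(8)\ge F_8=21$, $f(16)\ge F_{10}=55$. Together with $f(w)\le w^2$,
$$1.388\ldots\le\liminf_{w\to\infty}\frac{\log f(w)}{\log w}\le\limsup_{w\to\infty}\frac{\log f(w)}{\log w}\le2.$$
The exact order of $f$ is not determined by this argument.

The rest of these notes proves Theorem A.

## 3. Coloring by chains, and coloring by two families of intervals

The first coloring one tries is the one from Section 1: split $Q$ into chains and give each chain one color. To avoid a red $B_r$ and a blue $B_s$ in this way, use $2^{r-1}-1$ red chains and $2^{s-1}-1$ blue ones. This handles width $2^{r-1}+2^{s-1}-2$ and no more, for a clear reason: chain coloring destroys large monochromatic *antichains*, and an antichain with $2^{r-1}+2^{s-1}-1$ points contains a red $2^{r-1}$-antichain or a blue $2^{s-1}$-antichain under every coloring. For $r=s=3$ it stops at width $6$. Theorem A claims width $7$, so there we must tolerate monochromatic $4$-antichains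 and use instead that $B_3(N)$ is *long*.

A recursive coloring suggests itself. Put $n=r+s$ and
$$M=F_{n-2},\qquad A=F_{n-1},\qquad m=F_n-1=A+M-1 .$$
(For $r=s=3$: $M=3$, $A=5$, $m=7$.) By induction, posets of width at most $A-1$ can be colored in two ways: *type 1*, with no long red $B_{r-1}$ and no long blue $B_s$; *type 2*, with no long red $B_r$ and no long blue $B_{s-1}$. Suppose that $Q$ is covered by two families $\mathcal I_1,\mathcal I_2$ of intervals of width at most $A-1$, where the members of each family form a sequence $\rho_1\ll\rho_2\ll\cdots$. Color members of $\mathcal I_1$ by type 1, and what remains in members of $\mathcal I_2$ by type 2. A red $B_r$ consists of two parallel red copies $Y\parallel Y'$ of $X_{r-1}$. If $Y$ meets only a bounded number of intervals, then a long part of $Y$ lies in a single interval. That interval is not in $\mathcal I_1$, where long red $B_{r-1}$'s do not exist, so it is in $\mathcal I_2$. The same holds for $Y'$. Different members of $\mathcal I_2$ are comparable by $\ll$, while $Y\parallel Y'$; so both parts lie in *the same* member of $\mathcal I_2$, where they form a red $B_r$, which type 2 excludes.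 For blue, exchange the roles of the families.

This breaks in three places.

1. The intervals need not cover $Q$. Outside them we need a coloring $c_0$ that has no long red $X_{r-1}$ and no long blue $X_{s-1}$, or at least one in which every such set forces an interval nearby.
2. We can afford only two families. With three, two would have the same type, and two parallel red copies of $X_{r-1}$ could sit in different families of that type without contradiction. So the endpoints of the intervals must come from a set $D$ of width at most $2$.
3. $Y$ may run through very many intervals of a family.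

The repair of (1) is the Local Lemma (Section 5): there is a coloring $c_0$ of $Q$ in which every long red $X_{r-1}$ and every long blue $X_{s-1}$ has many stacked $M$-antichains in its hull. The repair of (2) is a choice of $D$ with at least one point in the hull of each such stack and with width at most $m/M<3$ (Section 6). For (3), a $Y$ that runs through many intervals has an $A$-antichain in its hull; two parallel such sets would give width $2A>m$, and the mixed case needs one more argument (Section 8).

**Definition ($T(M,K)$).** A $T(M,K)$ is a sequence $H_1\ll\dots\ll H_K$ of antichains of size $M$. For example, a $T(1,K)$ is a chain of $K$ points, and $X_2(N)$ contains a $T(2,N)$, taking two incomparable points from each block.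

## 4. Cuts: adding a relation to an order

The Local Lemma is proved by induction on width. To lower the width of a poset we shall *add* relations. This section says how much damage that does to a long stack of blocks: one block per added relation.

**Definition (cut).** Let $a\parallel'b$ in $(Z,\le')$. The *cut* $(a,b)$ replaces $\le'$ by
$$u\le''v\iff u\le'v\ \text{ or }\ (u\le'a\ \text{and}\ b\le'v).$$

This is the transitive closure of $\le'$ together with the pair $(a,b)$, and it is a partial order. *Transitivity:* let $u\le''v\le''x$. If one relation is old and the other new, the old one is absorbed, for example $u\le'a$ and $b\le'v\le'x$. Both new would give $b\le'v\le'a$, impossible. *Antisymmetry:* if $u\le''v\le''u$ with the first relation new and the second old, then $b\le'v\le'u\le'a$, impossible; both new gives $b\le'v\le'a$, impossible.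

*Example.* Let $G_1=\{u_1,v_1\}\ll G_2=\{u_2,v_2\}$ be two stacked $2$-antichains. The cut $(u_1,v_1)$ adds the relation $u_1<v_1$ and nothing else. It turns $G_1$ into a chain and leaves $G_2$ alone. *Example.* Let $Z$ consist of two unrelated chains $C_1,C_2$. The single cut $(\max C_1,\min C_2)$ puts $C_1$ below $C_2$ and makes $Z$ a chain.

Let $\le_0,\le_1,\dots,\le_c$ be orders on $Z$ such that $\le_p$ arises from $\le_{p-1}$ by the cut $(a_p,b_p)$. Each order extends the previous ones, and $\le_c$ is the transitive closure of $\le_0$ and all the pairs $(a_p,b_p)$. Cut $p$ *changes* a set $G$ if there are $u,v\in G$ with $u\not\le_{p-1}v$ and $u\le_pv$; then $u\le_{p-1}a_p$ and $b_p\le_{p-1}v$. If no cut changes $G$, then $\le_0$ and $\le_c$ agree on $G$.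

**Lemma 4.1.** If $G_1\ll_0\dots\ll_0G_n$, then $\le_c$ and $\le_0$ agree on $G_k$ for all but at most $c$ indices $k$.

**Proof.** Suppose that cut $p$ changes both $G_k$ and $G_{k'}$, $k<k'$. Then there are $v\in G_k$ with $b_p\le_{p-1}v$ and $u'\in G_{k'}$ with $u'\le_{p-1}a_p$. So $b_p\le_{p-1}v<_{p-1}u'\le_{p-1}a_p$, contradicting $a_p\parallel_{p-1}b_p$. Hence each cut changes at most one $G_k$. $\square$

The second lemma goes back: structure found in the extended order must be found in the original one. The difficulty is that both the antichains and their membership in the hull are measured in the wrong order.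

**Lemma 4.2.** Let $R_1\ll_0\dots\ll_0R_{c+1}$ be nonempty, and for each $k$ let $\tau_k$ be a $T(M,K)$ in $(Z,\le_c)$ contained in the $\le_c$-convex hull of $R_k$. Then for some $k$, $\tau_k$ is a $T(M,K)$ in $(Z,\le_0)$ contained in the $\le_0$-convex hull of $R_k$.

**Proof.** Regard $\tau_k$ as a set of points and put $T_k=R_k\cup\tau_k$. Each point of $T_k$ lies, in the order $\le_c$, between two points of $R_k$; since $R_k\ll_cR_{k'}$ for $k<k'$, we get $T_1\ll_c\dots\ll_cT_{c+1}$. Suppose cut $p$ changes $T_k$ and $T_{k'}$ with $k<k'$. Then there are $y\in T_k$ with $b_p\le_{p-1}y$ and $x'\in T_{k'}$ with $x'\le_{p-1}a_p$. In the larger order $\le_c$, where also $a_p<_cb_p$,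
$$b_p\le_cy<_cx'\le_ca_p<_cb_p,$$
a contradiction. So each of the $c$ cuts changes at most one of the $c+1$ sets, and some $T_k$ is changed by none. On it $\le_0$ and $\le_c$ agree. Both assertions about $\tau_k$ involve only relations among points of $T_k$, so they pass from $\le_c$ to $\le_0$. $\square$

## 5. Colorings in which long monochromatic $X_r$'s span stacked antichains

**Lemma 5.1 (Local Lemma).** Let $r',s',M\ge1$, and suppose there is $N_1$ such that every poset of width at most $M-1$ has a coloring with no red $X_{r'}(N_1)$ and no blue $X_{s'}(N_1)$. Then for all $m,K\ge1$ there is $N=N(m,K)$ such that every poset $Q$ of width at most $m$ has a coloring in which every red copy of $X_{r'}(N)$ and every blue copy of $X_{s'}(N)$ has a $T(M,K)$ in its convex hull.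

If $M=1$, take $N=K$: a copy of $X_{r'}(K)$ or $X_{s'}(K)$ contains a chain of $K$ points, which is a $T(1,K)$, so any coloring works. Let $M\ge2$ and induct on $m$. For $m\le M-1$ take $N=N_1$; there are then no red $X_{r'}(N)$ and no blue $X_{s'}(N)$ at all. Let $m\ge M$. The $N$ chosen in Step 4 satisfies $N\ge N(m-1,K)$, so by monotonicity posets of width at most $m-1$ are covered by induction. Let $Q$ have width exactly $m$.

**Step 1: slice $Q$ along $m$-antichains.** The purpose is to reduce to pieces between consecutive "levels". By Dilworth's theorem partition $Q$ into chains $C_1,\dots,C_m$. An $m$-antichain $L$ meets each $C_j$ in exactly one point $L(j)$; compare $m$-antichains chainwise. The chainwise minimum of two $m$-antichains $L,L'$ is again an $m$-antichain: let $i\ne j$, $L(i)\le L'(i)$ and $L'(j)\le L(j)$. Then $L(i)<L'(j)$ would give $L(i)<L(j)$, and $L'(j)<L(i)$ would give $L'(j)<L'(i)$, both impossible. So there is a least $m$-antichain $L_1$. Given $L_k$, let $L_{k+1}$ be the least $m$-antichain $L$ with $L_k\ll L$, as long as one exists; the set of such $L$ is closed under chainwise minimum. Let $L_1\ll\dots\ll L_\ell$ be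 the result.

For $q\in C_j$ let $\sigma(q)$ be the largest $k$ with $L_k(j)\le q$, or $0$ if there is none. Let $Z_k=\{q:\sigma(q)=k\}$; these sets are the *stages*.

**(S1)** *If $u<v$ then $\sigma(u)\le\sigma(v)$.* Let $u\in C_i$, $v\in C_j$ and suppose $k=\sigma(u)>\sigma(v)$. Then $L_k(i)\le u<v<L_k(j)$, impossible for $i\neq j$ (antichain) and for $i=j$.

**(S2)** *If $\sigma(u)=a$, $\sigma(v)=b$ and $a+2\le k\le b-1$, then $u<x<v$ for every $x\in L_k$.* Let $u\in C_i$, $v\in C_j$. Then $u<L_{a+1}(i)$, and $L_{a+1}\ll L_k\ll L_b$, and $L_b(j)\le v$.

**Step 2: what goes wrong with the stages.** We would like to color each stage by the induction hypothesis for $m-1$. But a stage contains the level below it, so it may have width $m$, and deleting that level does not help. Let $Q$ be two unrelated chains of $n\geq 2$ points, $m=2$. Then $L_1$ consists of the two minima, no antichain lies entirely above $L_1$, so $\ell=1$ and $Z_1=Q$; after deleting $L_1$ the width is still $2$. What does help in this example is one cut, which turns $Q$ into a chain (Section 4). In general we claim: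

**(S3)** *Each $Z_k$, with the order of $Q$, can be turned by at most $m$ cuts into a poset of width at most $m-1$.*

**Step 3: proof of (S3).** For $k=0$ no cuts are needed: an $m$-antichain in $Z_0$ would lie chainwise strictly below $L_1$, contradicting the leastness of $L_1$. Let $k\ge1$ and put $Z=Z_k$ and $x_j=L_k(j)$. Then $x_j\in Z$, and $x_j$ is the least point of $C_j\cap Z$. Let
$$J=\{z\in Z: z>_Qx_i\text{ for all }i\},$$
an up-set of $Z$ in the order of $Q$.

*No $m$-antichain of $Q$ is contained in $J$.* Such an $L$ would satisfy $L_k\ll L$. If $k=\ell$, this is impossible. If $k<\ell$, then $L$ is chainwise at least $L_{k+1}$, impossible since points of $Z\cap C_j$ lie below $L_{k+1}(j)$.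

So it suffices to force all $m$-antichains into $J$, one chain at a time. For $j=1,\dots,m$ in turn, let $\le'$ be the current order on $Z$. In every order that occurs, the sets $C_i\cap Z$ are chains ordered as in $Q$, so $m$-antichains of $(Z,\le')$ have one point on each, and by the computation of Step 1 they are closed under chainwise minimum. If no $m$-antichain of $(Z,\le')$ contains a point of $C_j\setminus J$, do nothing. Otherwise let $\Lambda$ be the least $m$-antichain of $(Z,\le')$. Let $t$ be the largest point of $(C_j\cap Z)\setminus J$; this set is an initial segment of $C_j\cap Z$ and contains $x_j$. Some $m$-antichain meets $C_j$ at a point at most $t$, so $\Lambda(j)\le t$. There is $i\ne j$ with $t\not>_Qx_i$: if $t>x_j$, this is because $t\notin J$; if $t=x_j$, any $i\ne j$ works, and such $i$ exists since $m\ge2$. Make the cut $(t,\Lambda(i))$.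

*Effect of the cut, assuming it is legal.* Let $L$ be an $m$-antichain of any order from this cut onward. It is also an $m$-antichain of the smaller order $\le'$, so $L(i)\ge\Lambda(i)$. If $L(j)\le t$, then $L(j)\le t<\Lambda(i)\le L(i)$ in the later order, a contradiction. Hence
$$L(j)>_Qt,\quad\text{and therefore } L(j)\in J.\tag{5.1}$$

*The cut is legal, that is, $t\parallel'\Lambda(i)$.* We argue for the cuts in the order in which they are made, so the earlier ones are legal and (5.1) holds for them. The points are distinct, as they lie on different chains. If $t\le'\Lambda(i)$, then $\Lambda(j)\le't\le'\Lambda(i)$, a contradiction. Now suppose $\Lambda(i)\le't$. The order $\le'$ is the transitive closure of $\le_Q$ and the pairs $(a_p,b_p)$ of the earlier cuts, where cut $p$ was made at a step $j_p<j$ with $a_p\in C_{j_p}$. Since $\Lambda$ is an $m$-antichain of $\le'$, (5.1) for these cuts gives $\Lambda(j_p)>_Qa_p$. If $\Lambda(i)\le_Qt$ fails, there is a sequence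
$$\Lambda(i)\le_Qa_{p_1},\quad b_{p_1}\le_Qa_{p_2},\ \dots,\ b_{p_h}\le_Qt\qquad(h\ge1).$$
With $p=p_1$ we get $\Lambda(i)\le_Qa_p<_Q\Lambda(j_p)$. This is impossible if $i\ne j_p$, because $\Lambda$ is an antichain of $\le'$, and also if $i=j_p$. So $\Lambda(i)\le_Qt$. As $\Lambda(i)\in Z\cap C_i$, we have $x_i\le_Q\Lambda(i)\le_Qt$, and $t\notin C_i$ gives $t>_Qx_i$, contradicting the choice of $i$.

After step $j$, whether or not a cut was made, every $m$-antichain $L$ of the current or any later order has $L(j)\in J$. So after step $m$ any $m$-antichain would lie inside $J$, and it would be an $m$-antichain of $Q$ because $\le_Q$ has fewer relations. We have seen that this is impossible. The chains $C_i\cap Z$ show that the width is at most $m$, hence it is at most $m-1$. This proves (S3).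

(In the example of two unrelated chains: $J=\emptyset$. At step $j=1$, $t=\max C_1$, $i=2$, $\Lambda(2)=\min C_2$, and the cut is $(\max C_1,\min C_2)$. At step $2$ there is no $2$-antichain left.)

**Step 4: color the stages and transfer back.** Put $N'=N(m-1,K)$. Color each $Z_k$, equipped with its final extended order, by the induction hypothesis. This colors $Q$. Choose $N$ so large that
$$n_1:=\Big\lfloor\frac{N-K-3}{K+2}\Big\rfloor\ge m+(m+1)N';$$
in particular $N\ge N'$. Let $Y$ be a red $X_{r'}(N)$ in $Q$ with blocks $G_1\ll\dots\ll G_N$; a blue $X_{s'}(N)$ is treated identically. Fix $u\in G_1$ and $v\in G_N$.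

Suppose first that $\sigma(v)-\sigma(u)\ge K+2$. There are then at least $K$ values $k$ with $\sigma(u)+2\le k\le\sigma(v)-1$, and by (S2) the corresponding $L_k$ lie in $\mathrm{conv}(Y)$. They are stacked antichains of size $m\ge M$, so $\mathrm{conv}(Y)$ contains a $T(M,K)$.

Suppose now that $\sigma(v)-\sigma(u)\le K+1$. By (S1), all values of $\sigma$ on $G_2,\dots,G_{N-1}$ lie between $\sigma(u)$ and $\sigma(v)$, so there are at most $K+2$ of them. Also by (S1), $\max\sigma(G_a)\le\min\sigma(G_{a+1})$. A block not inside one stage has $\max\sigma(G_a)-\min\sigma(G_a)\ge1$, and these differences add up to at most $K+1$; so at most $K+1$ of the $N-2$ blocks are not inside one stage. The remaining blocks, at least $N-K-3$ of them, are distributed over at most $K+2$ stages, so some $Z_k$ contains at least $n_1$ of them. By Lemma 4.1, after deleting at most $m$ of these blocks, the others carry the same order in $Q$ and in the extended order of $Z_k$; the relations $G_a\ll G_b$ persist in the extension. Group $(m+1)N'$ of the remaining blocks into consecutive groups $R_1\ll\dots\ll R_{m+1}$ of $N'$ blocks each. In the extended order each $R_k$ is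 a stack of $N'$ copies of $B_{r'}(N)$, $N\geq N'$, so it contains a red $X_{r'}(N')$, and by the choice of the coloring there is a $T(M,K)$ in the hull of $R_k$, both in the extended order. At most $m$ cuts were made, so Lemma 4.2 applies: some $R_k$ has a $T(M,K)$ in its hull in the order of $Q$. It lies in $\mathrm{conv}(Y)$. $\square$

## 6. Frames, and a set $D$ of width at most $m/M$

We now want a set $D$ that has a point in every convex set containing a long $T(M,K)$ and that is as narrow as possible. Throughout, $Q$ is partitioned into at most $m$ chains $C_j$, $j\in[m]$ (some may be empty). The *index* of a point is the $j$ with the point in $C_j$. For $x\le y$ put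
$$\Gamma(x,y)=\{j:C_j\cap[x,y]\ne\emptyset\}\ne\emptyset.$$
A larger interval has a larger $\Gamma$.

An $M$-antichain occupies $M$ different indices. So if incomparable points of $D$ could be assigned *disjoint* sets of at least $M$ indices, $D$ would have width at most $m/M$. Frames produce such sets.

**Definition ($S$-frame).** An *$S$-frame around $q$* is a sequence $y_0\le y_1\le\dots\le y_9$ with $y_4\le q\le y_5$, with $\Gamma(y_i,y_{i+1})=S$ for $i\in\{0,1,2,3,5,6,7,8\}$, and with $\Gamma(y_0,y_9)=S$.

So the whole interval $[y_0,y_9]$ uses exactly the chains in $S$, and all of them already appear four times over below $q$ and four times over above $q$.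

*Example.* Let $Q$ be a stack of levels $V_1\ll V_2\ll\dots$, each an antichain of size $m$, and let $C_j$ consist of the $j$th points. If $x\in V_a$, $y\in V_b$ and $b\ge a+2$, then $\Gamma(x,y)=[m]$. A point $q\in V_a$ with at least eight levels on either side has a $[m]$-frame around it: choose $y_i\in V_{a-8+2i}$ for $i\le3$, $y_4=y_5=q$, and $y_i\in V_{a+2(i-5)}$ for $i\ge6$.

**Lemma 6.1.** Let $q\parallel q'$, let $y$ be an $S$-frame around $q$ and $y'$ an $S'$-frame around $q'$, and let $S\cap S'\ne\emptyset$. Then (1) $S\subseteq S'$ or $S'\subseteq S$; (2) if $S'\not\subseteq S$, then $q\in[y_0',y_9']$.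

**Proof.** The idea is to compare the two frames along one common chain. Let $j\in S\cap S'$. For $i\in\{0,\dots,8\}\setminus\{4\}$ choose $\alpha_i\in C_j\cap[y_i,y_{i+1}]$ and $\alpha_i'\in C_j\cap[y_i',y_{i+1}']$. Then
$$\alpha_0\le\dots\le\alpha_3\le q\le\alpha_5\le\dots\le\alpha_8,\qquad \alpha'_0\le\dots\le\alpha'_3\le q'\le\alpha'_5\le\dots\le\alpha'_8,$$
and all $\alpha_i,\alpha_i'$ lie in the chain $C_j$. If $\alpha_5\le\alpha_3'$, then $q\le\alpha_5\le\alpha_3'\le q'$, contradicting $q\parallel q'$. So, with the symmetric argument,
$$\alpha_3'<\alpha_5\quad\text{and}\quad\alpha_3<\alpha_5'.\tag{6.1}$$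

(1) The statement is symmetric, so let $\alpha_8\le\alpha_8'$. Then $y_6\ge\alpha_5>\alpha_3'\ge y_0'$ and $y_7\le\alpha_7\le\alpha_8\le\alpha_8'\le y_9'$. Hence $[y_6,y_7]\subseteq[y_0',y_9']$, and $S=\Gamma(y_6,y_7)\subseteq\Gamma(y_0',y_9')=S'$.

(2) Assume $S'\not\subseteq S$. If $\alpha_3<\alpha_0'$, then
$$y_0\le\alpha_3<\alpha_0'\le y_1'\le y_2'\le\alpha_3'<\alpha_5\le y_9,$$
so $S'=\Gamma(y_1',y_2')\subseteq\Gamma(y_0,y_9)=S$, a contradiction. If $\alpha_8'<\alpha_5$, then
$$y_0\le\alpha_3<\alpha_5'\le y_6'\le y_7'\le\alpha_8'<\alpha_5\le y_9,$$
so $S'=\Gamma(y_6',y_7')\subseteq S$, a contradiction. Hence $\alpha_0'\le\alpha_3$ and $\alpha_5\le\alpha_8'$, and $y_0'\le\alpha_0'\le\alpha_3\le q\le\alpha_5\le\alpha_8'\le y_9'$. $\square$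

Which points with frames should enter $D$? Not all of them: in the stack of $m$-levels above, $D$ would contain whole levels and have width $m$. This is cured by admitting a point $p$ with an $S$-frame only if it lies on the chain $C_{\min S}$; then equal sets $S$ give comparable points. That is still not enough, because of nested sets.

*Example.* Let $M=2$, $m=3$. Let $Q$ be a long stack of $3$-antichain levels on $C_1,C_2,C_3$; above it a middle part in which a long stack of $2$-levels on $C_2,C_3$ is parallel to a long chain of $C_1$; above that another long stack of $3$-levels. A point $p\in C_2$ halfway up the stack of $2$-levels has a $\{2,3\}$-frame inside that stack. A point $p'$ of $C_1$ in the middle part has a $\{1,2,3\}$-frame, with $y_0',\dots,y_4'$ in the bottom stack and $y_5',\dots,y_9'$ in the top stack. Both points lie on the chain of minimal index of their set, and $p\parallel p'$. Admitting both would give width $2>m/M$.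

Note that here $p$ lies inside $[y_0',y_9']$, as Lemma 6.1(2) predicts. So we give priority to small $S$ and forbid a frame whose interval contains a point admitted earlier.

**Definition (the set $D$).** Fix $M\ge1$. For $t=M,M+1,\dots,m$, recursively, $p\in D_t$ iff there are $S\subseteq[m]$ with $|S|=t$ and $p\in C_{\min S}$, and an $S$-frame $y$ around $p$ with
$$[y_0,y_9]\cap\bigcup_{M\le t'<t}D_{t'}=\emptyset.$$
Let $D=\bigcup_tD_t$. For $p\in D$ let $t(p)$ be the least $t$ with $p\in D_t$, and fix a witnessing set $S(p)$, with $|S(p)|=t(p)\ge M$, and a witnessing frame $y(p)$. The index of $p$ is $\min S(p)$.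

**Claim 6.2.** If $p,p'\in D$ and $p\parallel p'$, then $S(p)\cap S(p')=\emptyset$. Hence $D$ has width at most $m/M$.

**Proof.** Suppose the sets meet, and let $t(p)\le t(p')$. By Lemma 6.1(1) and the sizes, $S(p)\subseteq S(p')$. If they are equal, $p$ and $p'$ lie on one chain, a contradiction. Otherwise $S(p')\not\subseteq S(p)$ and $t(p)<t(p')$. By Lemma 6.1(2), $p$ lies in the interval $[y_0,y_9]$ of the frame $y(p')$. But $p\in D_{t(p)}$ with $t(p)<t(p')$, contradicting the condition on $y(p')$. So the points of an antichain in $D$ have disjoint sets $S(p)\subseteq[m]$ of size at least $M$, and there are at most $m/M$ of them. $\square$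

Having made $D$ narrow, we check that it is still rich. First we find frames.

**Lemma 6.3.** Let $g\ge1$, let $z_0\le z_1\le\dots\le z_n$ with $n\ge9^g$ and $|\Gamma(z_0,z_n)|\le g$. Then there are $i_0<\dots<i_9$ such that all nine sets $\Gamma(z_{i_l},z_{i_{l+1}})$, $0\le l\le8$, equal $\Gamma(z_{i_0},z_{i_9})$.

**Proof.** Induct on $g$. Truncate to $n=9^g$ and split the sequence into nine consecutive parts of $9^{g-1}$ steps each. If every part has the same $\Gamma$ as the whole, take the ten division points. For $g=1$ this always happens, since the sets are nonempty subsets of a one-element set. Otherwise $g\ge2$, and some part has $\Gamma$ of size at most $g-1$; apply induction inside that part. $\square$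

**Claim 6.4.** Let $K_0=2\cdot9^m+2$. If $\mathrm{conv}(R)$ contains a $T(M,K_0)$, then $D\cap\mathrm{conv}(R)\ne\emptyset$.

**Proof.** Let $H_1\ll\dots\ll H_{K_0}$ be the $T(M,K_0)$. Pick $z_i\in H_{2i+2}$ for $0\le i\le9^m$. Then $H_{2i+3}\subseteq[z_i,z_{i+1}]$, so $|\Gamma(z_i,z_{i+1})|\ge M$ for $0\le i<9^m$. Apply Lemma 6.3 with $g=m$, and put $y_l=z_{i_l}$ and $S=\Gamma(y_0,y_9)$; then $|S|\ge M$. Since $\Gamma(y_4,y_5)=S$, we can pick $p\in C_{\min S}\cap[y_4,y_5]$. Now $y$ is an $S$-frame around $p$, and $[y_0,y_9]\subseteq\mathrm{conv}(R)$. Either $[y_0,y_9]$ meets some $D_{t'}$ with $M\le t'<|S|$, or $p\in D_{|S|}$. In both cases $D$ has a point in $\mathrm{conv}(R)$. $\square$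

## 7. The coloring for the pair $(r,s)$

We prove Theorem A by induction on $n=r+s$. If $r=1$, color everything blue. There is no red $B_1$, and a blue $B_s(N)$ would have width $2^{s-1}\ge F_{s+1}$, more than the poset has. The case $s=1$ is symmetric.

Let $r,s\ge2$, so $n\ge4$, and as in Section 3 let $M=F_{n-2}$, $A=F_{n-1}$, $m=F_n-1$. We use the following numerical facts:
$$M\le A\le2M,\qquad A\ge2,\qquad m=A+M-1<3M.\tag{7.1}$$
Let $Q$ have width at most $m$, partitioned into at most $m$ chains $C_j$. By induction and monotonicity there is one $N_1$ such that Theorem A holds with parameter $N_1$ for $(r-1,s-1)$, which concerns width at most $M-1$, and for $(r-1,s)$ and $(r,s-1)$, which concern width at most $A-1$.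

**Step 1: the background coloring.** It is for points outside all intervals. A coloring with no red $B_{r-1}(N_1)$ and no blue $B_{s-1}(N_1)$ has no red $X_{r-1}(N_1)$ and no blue $X_{s-1}(N_1)$, by (2.1). So the Local Lemma with $r'=r-1$, $s'=s-1$, $K=K_0$ gives $N_0$, depending only on $r$ and $s$, and a coloring $c_0$ of $Q$ in which each red $X_{r-1}(N_0)$ and each blue $X_{s-1}(N_0)$ has a $T(M,K_0)$ in its convex hull. By Claim 6.4, *each of these has a point of $D$ in its convex hull.*

**Step 2: two families of intervals.** By Claim 6.2 and (7.1), $D$ has width at most $m/M<3$, hence at most $2$. By Dilworth's theorem $D=E_1\sqcup E_2$ with chains $E_1,E_2$ (possibly empty). Partition each $E_i$ greedily from below into consecutive segments $I_1^i<I_2^i<\cdots$, each maximal subject to the interval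
$$\rho_k^i=[\min I_k^i,\max I_k^i]$$
of $Q$ having width at most $A-1$. This is possible since one point has width $1\le A-1$. Let $\mathcal I_i=\{\rho_k^i\}$. Since $\max I_k^i<\min I_l^i$ for $k<l$, we have $\rho_k^i\ll\rho_l^i$. By maximality,
$$[\min I_k^i,\min I_{k+1}^i]\ \text{ has width at least } A.\tag{7.2}$$

**Step 3: the coloring $c$.** For $\rho\in\mathcal I_1$ let $c_\rho$ be a coloring of $\rho$ with no red $B_{r-1}(N_1)$ and no blue $B_s(N_1)$. For $\rho\in\mathcal I_2$ let $c_\rho$ be a coloring of $\rho$ with no red $B_r(N_1)$ and no blue $B_{s-1}(N_1)$. If $q\in\rho\in\mathcal I_1$, put $c(q)=c_\rho(q)$; otherwise, if $q\in\rho\in\mathcal I_2$, put $c(q)=c_\rho(q)$; otherwise put $c(q)=c_0(q)$. This is well defined since the members of each $\mathcal I_i$ are pairwise disjoint.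

Put
$$n_2=\max(25N_0,N_1),\qquad N=25n_2+24 .$$
We shall show that $c$ has no red $B_r(N)$ and no blue $B_s(N)$. Note that $N$ depends only on $r,s$.

**Definition (coarse).** A set $Y\subseteq Q$ is *$i$-coarse* if $\mathrm{conv}(Y)$ contains at least six of the points $\min I_k^i$; by convexity it then contains six consecutive ones. *Coarse* means $1$-coarse or $2$-coarse.

By (7.2), if $Y$ is coarse then $\mathrm{conv}(Y)$ contains an antichain of size $A$.

## 8. Where monochromatic copies of $X_{r-1}(N)$ and $X_{s-1}(N)$ can live

The first claim deals with sets that are not coarse, and makes the argument of Section 3 precise: a long part of such a set sits in a single interval of the right family.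

**Claim 8.1.** A non-coarse copy $Y$ of $X_{r-1}(N)$ that is red in $c$ contains a copy $Y^1$ of $X_{r-1}(n_2)$ lying in one $\rho\in\mathcal I_2$ and disjoint from all members of $\mathcal I_1$. A non-coarse copy $Y$ of $X_{s-1}(N)$ that is blue in $c$ contains a copy $Y^1$ of $X_{s-1}(n_2)$ lying in one $\rho\in\mathcal I_1$.

**Step 1: $Y$ meets at most $12$ intervals.** Suppose $u_1,\dots,u_g\in Y$ lie in $g$ members of $\mathcal I_i$ with increasing indices $k_1<\dots<k_g$. For $2\le a\le g$,
$$u_{a-1}\le\max I^i_{k_{a-1}}<\min I^i_{k_a}\le u_a,$$
so $g-1$ of the minima lie in $\mathrm{conv}(Y)$. As $Y$ is not $i$-coarse, $g-1\le5$. Hence $Y$ meets at most $6$ members of each family.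

**Step 2: find a long part of $Y$ that no interval splits.** Let $[e,f]$ be one of these at most $12$ intervals, and let $G_1\ll\dots\ll G_N$ be the blocks of $Y$. If some element of $G_a$ is $\ge e$, then all elements of $G_{a+1},G_{a+2},\dots$ are. So at most one block has some but not all elements $\ge e$. Likewise at most one block has some but not all elements $\le f$. Apart from these at most $2$ blocks, each block is inside or disjoint from $[e,f]$; and since the blocks entirely $\ge e$ form a final run and the blocks entirely $\le f$ an initial run, those inside $[e,f]$ are consecutive among the remaining ones. For all $12$ intervals together, remove at most $24$ blocks and cut the sequence of remaining blocks in at most $24$ places (two per interval). This gives at most $25$ classes of consecutive blocks, and within each class the blocks are inside the same intervals and disjoint from the others. At least $N-24=25n_2$ blocks remain, so some class has at least $n_2$ of them. These contain a copy $Y^1$ of $X_{r-1}(n_2)$ (respectively $X_{s-1}(n_2)$) that is contained in or disjoint from each member of $\mathcal I_1\cup\mathcal I_2$.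

**Step 3: $Y^1$ is not disjoint from all intervals.** Here the background coloring and $D$ do their work. Suppose it is disjoint from all of them. Then $c=c_0$ on $Y^1$. Since $n_2\ge25N_0$, we can take consecutive groups $R_1\ll\dots\ll R_{25}$ of $N_0$ blocks of $Y^1$ each. Each group contains an $X_{r-1}(N_0)$ that is red in $c_0$ (respectively an $X_{s-1}(N_0)$ that is blue in $c_0$), so by Step 1 of Section 7 there is $d_a\in D\cap\mathrm{conv}(R_a)$. For $a<b<b'$ we have $\{d_a\}\ll R_b\ll\{d_{b'}\}$. Among the $13$ odd indices $a$, at least $7$ of the $d_a$ lie in the same $E_i$; these seven points are distinct and increase with $a$. If two of them, $d_a<d_b$, lie in one segment $I_k^i$, then $a+1<b$ and $R_{a+1}\subseteq[d_a,d_b]\subseteq\rho_k^i$, contradicting disjointness. If the seven points lie in seven different segments, then the minimum of each of the last six of these segments lies between two consecutive ones of these points, hence in $\mathrm{conv}(Y)$. So $Y$ is $i$-coarse, a contradiction.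

**Step 4: the interval belongs to the right family.** *Red:* $Y^1\subseteq\rho\in\mathcal I_1$ is impossible, since $c=c_\rho$ on $\rho$ and $c_\rho$ has no red $B_{r-1}(N_1)\subseteq X_{r-1}(n_2)$. So $Y^1$ is disjoint from all members of $\mathcal I_1$, and by Step 3 it lies in some $\rho\in\mathcal I_2$. *Blue:* if $Y^1$ were disjoint from all members of $\mathcal I_1$, it would lie in some $\rho\in\mathcal I_2$ with $c=c_\rho$ on $Y^1$; but $c_\rho$ has no blue $B_{s-1}(N_1)\subseteq X_{s-1}(n_2)$. So $Y^1$ lies in some $\rho\in\mathcal I_1$. $\square$

The second claim excludes the mixed situation, a coarse set parallel to a set that meets an interval. Width counting alone does not do this: the coarse set gives only an $A$-antichain, and the interval need not contribute $M$ more points parallel to it. What the interval does contribute is its endpoints, which are points of $D$ and carry frames with at least $M$ indices.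

**Claim 8.2.** There are no $Y\parallel Y'$ such that $Y$ is coarse and some $y'\in Y'$ lies in some $\rho'=[f^-,f^+]\in\mathcal I_{i'}$, where $f^-,f^+\in E_{i'}$ are the endpoints of $\rho'$.

Suppose there are. Let $Y$ be $i$-coarse, and let $e_1<\dots<e_6$ be consecutive points $\min I_k^i$ in $\mathrm{conv}(Y)$. We start with
$$u\not\ge f^+\ \text{ and }\ u\not\le f^-\qquad\text{for every }u\in\mathrm{conv}(Y).\tag{8.1}$$
Indeed, $u\ge f^+\ge y'$ would put $y'$ below an element of $Y$, and $u\le f^-\le y'$ would put $y'$ above one.

**Step 1: the case $i=i'$.** Then $e_1,e_2,f^-,f^+$ lie in the chain $E_i$, and (8.1) gives $f^-<e_1<e_2<f^+$. So $[e_1,e_2]\subseteq\rho'$. By (7.2) its width is at least $A$, while $\rho'$ has width at most $A-1$, a contradiction. From now on $i\ne i'$.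

**Step 2: find a stretch of three $e$'s that is entirely incomparable to one endpoint.** Let $\{k:e_k\le f^+\}=\{1,\dots,p\}$ and $\{k:e_k\ge f^-\}=\{q,\dots,6\}$, where $p=0$ and $q=7$ are allowed. If $q<p$, then $[e_q,e_{q+1}]\subseteq\rho'$, impossible for the same reason as in Step 1. So $q\ge p$, and $(6-p)+(q-1)\ge5$. Hence $6-p\ge3$ or $q-1\ge3$: there are three consecutive indices $k,k+1,k+2$ that are all $>p$ or all $<q$. This is why six points were asked for.

If all are $>p$, put $f=f^+$. Each $u\in[e_k,e_{k+2}]\subseteq\mathrm{conv}(Y)$ has $u\not\ge f$ by (8.1), and $u\not\le f$, since otherwise $e_k\le f^+$. If all are $<q$, put $f=f^-$. Each $u\in[e_k,e_{k+2}]$ has $u\not\le f$ by (8.1), and $u\not\ge f$, since otherwise $e_{k+2}\ge f^-$. In both cases every element of $[e_k,e_{k+2}]$ is incomparable to the point $f\in D$.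

**Step 3: push $e_{k+1}$ into the frame of $f$.** Let $y=y(f)$ and $S=S(f)$, so $|S|\ge M$. By (7.2) there are antichains $H\subseteq[e_k,e_{k+1}]$ and $H'\subseteq[e_{k+1},e_{k+2}]$ of size $A$. The indices of the points of $H$ form an $A$-subset of $[m]$, and $A+|S|\ge A+M>m$, so some $h\in H$ has index $j\in S$. Similarly some $h'\in H'$ has index $j'\in S$.

Take $\alpha\in C_j\cap[y_3,y_4]$. Then $\alpha\le f$. Since $h$ and $\alpha$ are comparable, both being in $C_j$, and $h\not\le f$, we get $\alpha<h$. Take $\alpha'\in C_{j'}\cap[y_5,y_6]$. Then $\alpha'\ge f$, and $h'\not\ge f$ gives $h'<\alpha'$. So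
$$y_0\le\alpha<h\le e_{k+1}\le h'<\alpha'\le y_9 .$$
Hence the index of $e_{k+1}$ lies in $\Gamma(y_0,y_9)=S(f)$. But $e_{k+1}\in D$, so this index is $\min S(e_{k+1})\in S(e_{k+1})$. Thus $S(e_{k+1})\cap S(f)\ne\emptyset$ although $e_{k+1},f\in D$ and $e_{k+1}\parallel f$. This contradicts Claim 6.2. $\square$

## 9. No red $B_r(N)$ and no blue $B_s(N)$

Suppose $c$ has a red $B_r(N)=Y\cup Y'$, where $Y\parallel Y'$ are copies of $X_{r-1}(N)$.

**Both coarse.** The sets $\mathrm{conv}(Y)\parallel\mathrm{conv}(Y')$ each contain an antichain of size $A$, so $Q$ has an antichain of size $2A\ge A+M>m$, a contradiction.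

**Exactly one coarse.** By Claim 8.1 the other one contains a point of some $\rho'\in\mathcal I_2$. This contradicts Claim 8.2.

**Neither coarse.** Claim 8.1 gives copies $Y^1\subseteq Y\cap\rho$ and $Y'^1\subseteq Y'\cap\rho'$ of $X_{r-1}(n_2)$ with $\rho,\rho'\in\mathcal I_2$, both disjoint from all members of $\mathcal I_1$. If $\rho\ne\rho'$, then $\rho\ll\rho'$ or $\rho'\ll\rho$, contradicting $Y\parallel Y'$. If $\rho=\rho'$, then $c=c_\rho$ on $Y^1\cup Y'^1$. Since $Y^1\parallel Y'^1$ and $n_2\ge N_1$, this set contains a copy of $B_r(N_1)$, and it is red in $c_\rho$. This contradicts the choice of $c_\rho$ for $\rho\in\mathcal I_2$.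

Now suppose $c$ has a blue $B_s(N)=Y\cup Y'$, where $Y\parallel Y'$ are copies of $X_{s-1}(N)$. If both are coarse, we get an antichain of size $2A>m$ as before. If exactly one is coarse, the other contains, by Claim 8.1, a point of some member of $\mathcal I_1$, contradicting Claim 8.2. If neither is coarse, Claim 8.1 gives copies $Y^1\subseteq Y$ and $Y'^1\subseteq Y'$ of $X_{s-1}(n_2)$ in members $\rho,\rho'$ of $\mathcal I_1$. As before $Y\parallel Y'$ forces $\rho=\rho'$. On members of $\mathcal I_1$ we have $c=c_\rho$, so $Y^1\cup Y'^1$ contains a $B_s(N_1)$ that is blue in $c_\rho$, contradicting the choice of $c_\rho$ for $\rho\in\mathcal I_1$.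

So $c$ has no red $B_r(N)$ and no blue $B_s(N)$. Since $N$ depends only on $r$ and $s$, Theorem A is proved, and with it Theorem B. $\blacksquare$
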